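\title{The genus of a simple algebraic group over a field of rational functions}

\begin{abstract}
Let $G$ be an absolutely almost simple algebraic group over an arbitrary field $k$, let $\Phi$ be its root system, and let $K=k(x_1,\dots,x_m)$ with $m\ge|\Phi|$. We prove that every $K$-form of $G\times_kK$ having the same isomorphism classes of maximal $K$-tori as $G\times_kK$ is obtained by base change from a unique $k$-form $H_0$ of $G$, and that the forms $H_0$ which occur are exactly those having the same maximal tori as $G$ over every field extension of $k$. The main step is a descent from $k(x)$ to $k$: maximal tori on which the Galois group acts through the whole Weyl group force all residues of the form on the affine line to vanish.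
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a \emph{simple group} over a field $k$ is a connected absolutely almost simple algebraic $k$-group. We write $k_s$ for a separable closure of $k$ and $G_F=G\times_kF$ for a field extension $F/k$. A \emph{$k$-form} of $G$ is a $k$-group $G'$ with $G'_{k_s}\cong G_{k_s}$. We say that $G$ and $G'$ \emph{have the same maximal tori} if every maximal $k$-torus of $G$ is $k$-isomorphic to a maximal $k$-torus of $G'$ and vice versa. The \emph{genus} $\mathbf{gen}_k(G)$ is the set of $k$-isomorphism classes of $k$-forms of $G$ that have the same maximal tori as $G$.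

The genus measures how far the maximal tori, taken as abstract $k$-groups with no memory of their embedding, are from determining $G$. If $G$ is split, then every member of the genus contains a split maximal torus, so it is split, and $\mathbf{gen}_k(G)=\{G\}$. At the other extreme, let $D$ be a central division $k$-algebra and $G=\mathrm{SL}_{1,D}$ the group of elements of reduced norm one. Its maximal tori are the norm-one tori of the maximal subfields of $D$ that are separable over $k$, so that algebras with the same maximal subfields give groups in the same genus. Such a coincidence can be an accident of the arithmetic of $k$ and disappear after an extension of scalars.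

\begin{example}\label{ex:A2}
Fix four primes $p_1,\dots,p_4$. By the Albert--Brauer--Hasse--Noether theorem there are central division $\mathbb Q$-algebras $D$ and $D'$ of degree $3$ with local invariants $(\frac13,\frac13,\frac23,\frac23)$ and $(\frac13,\frac23,\frac13,\frac23)$ at these primes and $0$ elsewhere. Let $G=\mathrm{SL}_{1,D}$ and $H_0=\mathrm{SL}_{1,D'}$. A cubic field $E$ embeds in $D$ if and only if it splits $D$. By the same theorem this is a local condition, and since restriction multiplies a local invariant by the local degree, it says that $E$ has local degree $3$ at each $p_i$. The condition for $D'$ is the same, so $H_0\in\mathbf{gen}_{\mathbb Q}(G)$.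

Now let $F$ be the function field of the Severi--Brauer variety of $D$. Amitsur's theorem says that for a central simple $k$-algebra $A$ the kernel of the map from $\operatorname{Br}(k)$ to the Brauer group of the function field of the Severi--Brauer variety of $A$ is generated by $[A]$. Here the kernel is $\{0,[D],2[D]\}$, and $2[D]$ has invariants $(\frac23,\frac23,\frac13,\frac13)$, so $[D']$ is not in it. Since the degree is prime, $D'\otimes F$ is a division algebra. Thus $G_F$ is split while $H_{0,F}$ is anisotropic, and $H_{0,F}\notin\mathbf{gen}_F(G_F)$.
\end{example}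

To single out the members of the genus that are not accidental, let $\mathcal M(G)$ be the set of isomorphism classes of $k$-forms $H_0$ of $G$ such that
\[
H_{0,F}\in\mathbf{gen}_F(G_F)\quad\text{for all field extensions }F/k .
\]
Taking $F=k$ gives $\mathcal M(G)\subset\mathbf{gen}_k(G)$, and Example~\ref{ex:A2} shows that the inclusion can be strict. The definition quantifies over all fields, and one would like to test it on a single one. There is a natural candidate. The maximal tori of $G$ are parametrized by a variety $V$ of dimension $|\Phi|=\dim G-\operatorname{rk}G$, where $\Phi$ is the root system of $G$. The generic point of $V$ gives a maximal torus of $G$ over the field $k(V)$, and every maximal torus of $G$ over every $F$ is a specialization of it. If $V$ is rational, one therefore expects a $k$-form $H_0$ to lie in $\mathcal M(G)$ as soon as it lies in the genus of $G$ over a rational function field in enough variables. This heuristic says nothing about forms over the rational function field that do not come from $k$. The following conjecture, stated in \cite{handout}, predicts that the genus contains no such forms.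

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G$ be a simple group over a field $k$ that is finitely generated over its prime subfield, and assume that $\operatorname{char}k$ is prime to the order of the Weyl group of $G$. Then there is a purely transcendental extension $K=k(x_1,\dots,x_m)$, with $m$ depending only on the type of $G$, such that every $H\in\mathbf{gen}_K(G_K)$ is of the form $H_0\times_kK$ with $H_0\in\mathcal M(G)$.}
\medskip

We prove the conjecture with $m=|\Phi|$, and neither hypothesis on $k$ is needed.

\begin{theorem}\label{thm:main}
Let $k$ be any field, $G$ a simple group over $k$ with root system $\Phi$, $m\ge|\Phi|$ and $K=k(x_1,\dots,x_m)$. Then every $H\in\mathbf{gen}_K(G_K)$ is of the form $H_0\times_kK$ with $H_0\in\mathcal M(G)$. Moreover, $H_0\mapsto H_0\times_kK$ is a bijection $\mathcal M(G)\to\mathbf{gen}_K(G_K)$.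
\end{theorem}

By Example~\ref{ex:A2}, the statement fails for $m=0$ in type $A_2$. We do not claim that the bound $|\Phi|$ is minimal.

\begin{example}\label{ex:A1}
The $k$-forms of $\mathrm{SL}_2$ are the groups $\mathrm{SL}_{1,Q}$ with $Q$ a quaternion $k$-algebra, and the group determines $Q$, because both kinds of objects are classified by $H^1(k,\mathrm{PGL}_2)$. Suppose that $\mathrm{SL}_{1,Q'}\in\mathcal M(\mathrm{SL}_{1,Q})$. Over the function field of the Severi--Brauer conic of $Q$ the group $\mathrm{SL}_{1,Q}$ is split, hence so are $\mathrm{SL}_{1,Q'}$ and $Q'$, and Amitsur's theorem gives $[Q']\in\{0,[Q]\}$. By symmetry $[Q]\in\{0,[Q']\}$, so $Q'\cong Q$. Theorem~\ref{thm:main} now says that the genus of $\mathrm{SL}_{1,Q}$ over $k(x_1,x_2)$ has exactly one element.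
\end{example}

The heart of the proof is the descent from $k(x)$ to a Hilbertian field $k$ (Proposition~\ref{prop:descent}). Section~\ref{sec:quat} carries it out by hand for quaternion algebras. After the background collected in Section~\ref{sec:facts}, Sections~\ref{sec:rigid}--\ref{sec:res} build the three tools that the general case needs, Section~\ref{sec:descent} assembles them, and Section~\ref{sec:main} passes to several variables and an arbitrary base field.

\section{Quaternion algebras over $k(x)$}\label{sec:quat}

In this section $\operatorname{char}k\ne2$ and $K=k(x)$. For a field $F\supset k$ and $a,b\in F^*$, let $(a,b)$ be the quaternion $F$-algebra generated by $i,j$ with $i^2=a$, $j^2=b$, $ij=-ji$. The maximal $F$-tori of $\mathrm{SL}_{1,Q}$ are the norm-one tori $T_a=\{s^2-at^2=1\}$ of the quadratic \'etale subalgebras $F[\sqrt a]\subset Q$. The character group of $T_a$ is $\mathbb Z$, with the Galois group acting through the sign character defined by $\sqrt a$. Hence $T_a$ determines $a$ up to squares, and the Galois group acts through the whole Weyl group $\{\pm1\}$ exactly when $a$ is not a square. We use two textbook facts.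
\begin{itemize}
\item[(i)] $F[\sqrt a]$ embeds in $Q$ if and only if $Q\cong(a,b)$ for some $b\in F^*$, and $(a,b)$ depends only on $b$ modulo norms from $F[\sqrt a]$.
\item[(ii)] Let $v$ be a closed point of $\mathbb A^1_k$, with residue field $\kappa_v$ and valuation $\operatorname{ord}_v$ on $K$. For $f,g\in K^*$, the class $\partial_v(f,g)\in\kappa_v^*/\kappa_v^{*2}$ of the value at $v$ of $(-1)^{\operatorname{ord}_vf\operatorname{ord}_vg}f^{\operatorname{ord}_vg}g^{-\operatorname{ord}_vf}$ depends only on the isomorphism class of the algebra $(f,g)$. It is called the \emph{residue} of the algebra at $v$.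
\end{itemize}
An algebra $(f,g)$ has trivial residue wherever $f$ and $g$ are units, hence at all but finitely many $v$, and an algebra defined over $k$ has trivial residue everywhere.

Let $Q$ be a quaternion algebra over $k$ and $Q'$ one over $K$, and suppose that every maximal $k$-torus of $\mathrm{SL}_{1,Q}$ becomes over $K$ isomorphic to a maximal torus of $\mathrm{SL}_{1,Q'}$. We show that if $k$ is Hilbertian (Section~\ref{ss:quoted}), then $Q'$ is defined over $k$.

\emph{A constant torus gives a presentation.} If $k[\sqrt a]\subset Q$, then $K[\sqrt a]\subset Q'$, so $Q'\cong(a,f)$ with $f\in K^*$. As $a$ is constant, $\partial_v(Q')=a^{\operatorname{ord}_vf}$: the residue is either trivial or the class of $a$.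

\emph{Two independent tori kill the residues.} One torus is not enough: if $a$ is not a square in $k$, then $(a,x)$ contains $K(\sqrt a)$ but has residue $a\neq 1$ at $x=0$. Let $S$ be the finite set of points where $Q'$ has nontrivial residue. Since $k$ is Hilbertian, there are subalgebras $k[\sqrt{a_0}]$ and $k[\sqrt{a_1}]$ of $Q$ such that $a_0$, $a_1$ and $a_0a_1$ are nonsquares in $k$ and in every $\kappa_v$, $v\in S$; this is the case of type $A_1$ of Proposition~\ref{prop:generic}. Write $Q'\cong(a_0,f_0)\cong(a_1,f_1)$. For $v\in S$ the residue lies in $\{1,a_0\}\cap\{1,a_1\}=\{1\}$ inside $\kappa_v^*/\kappa_v^{*2}$. So $S$ is empty.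

\emph{Without residues the algebra is constant.} Put $L=k(\sqrt{a_0})$ and write $f_0=b\prod_v\pi_v^{n_v}$ with $b\in k^*$ and $\pi_v\in k[x]$ the monic irreducible polynomial of $v$. If $a_0$ is a square in $\kappa_v$, then $\kappa_v\otimes_kL\cong\kappa_v\times\kappa_v$, so $\pi_v$ is a product of two monic irreducible polynomials in $L[x]$; they are not in $k[x]$, so they are conjugate, and $\pi_v$ is a norm from $L(x)$. If $a_0$ is not a square in $\kappa_v$, then $a_0^{n_v}=\partial_v(Q')=1$ forces $n_v$ to be even, and $\pi_v^{n_v}$ is the norm of $\pi_v^{n_v/2}$. Hence $Q'\cong(a_0,b)$ is defined over $k$.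

\begin{remark}\label{rem:real}
The statement fails for $k=\mathbb R$. Every maximal $\mathbb R$-torus of $\mathrm{SL}_{1,Q}$ with $Q=(-1,-1)$ is isomorphic to $T_{-1}$, which embeds in $\mathrm{SL}_{1,Q'}$ for $Q'=(-1,x)$, and $Q'$ has nontrivial residue at $x=0$. There is no second independent torus over $\mathbb R$.
\end{remark}

Each of the three steps has a counterpart for an arbitrary simple group $G$. The presentation $(a,f)$ becomes a description of the form as a twist of $G_K$ by a class in $H^1(K,T/Z(G))$ (Section~\ref{sec:rigid}). The parity of $\operatorname{ord}_vf$ becomes a residue in the first cohomology of the coweight lattice; this group turns out to vanish except in the types $B_n$, of which $A_1=B_1$ is the first, and there two tori are compared through a Brauer class as above (Section~\ref{sec:res}). The factorization of $f_0$ is replaced by a theorem on torsors over the affine line.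

\section{Conventions and standard facts}\label{sec:facts}

We use the structure theory of reductive groups over fields (Borel--Tits) and over schemes \cite{SGA3}. In this section $G$ is a simple group over a field $k$.

\subsection{Root data}\label{ss:root}
Let $Z(G)$ be the scheme-theoretic center and $\bar G=G/Z(G)$ the adjoint group. For a maximal $k$-torus $T\subset G$ put $\bar T=T/Z(G)\subset\bar G$. All maximal tori have dimension $r=\operatorname{rk}G$, so a subtorus of dimension $r$ is maximal. Let $X(T)$ and $X_*(T)$ be the lattices of characters and cocharacters of $T_{k_s}$, and $(X(T),\Phi,X_*(T),\Phi^\vee)$ the root datum of $(G,T)$; its isomorphism class is the \emph{type} of $G$. The set $\Phi=\Phi(G,T)$ is an irreducible reduced root system that spans $X(T)_{\mathbb Q}$, and $X(\bar T)=\mathbb Z\Phi$. The reflection $s_\alpha(x)=x-\langle x,\alpha^\vee\rangle\alpha$ is the only reflection that sends $\alpha$ to $-\alpha$ and preserves $\Phi$. Therefore the coroots and the Weyl group $W(G,T)=W(\Phi)\subset\mathrm{GL}(X(T))$ are determined by the subset $\Phi\subset X(T)$. The quotient $\operatorname{Aut}(\Phi)/W(\Phi)$ is the group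 of automorphisms of the Dynkin diagram with its arrows; it is trivial for $A_1$ and for all types that are not simply laced. The group $\operatorname{Gal}(k_s/k)$ acts on $X(T)$ through a finite quotient and preserves $\Phi$.

\emph{Isomorphism theorem.} Let $G,H$ be simple groups over $k_s$ with maximal tori $T,T'$. Every isomorphism $T\to T'$ that induces an isomorphism of root data extends to an isomorphism $G\to H$, which is unique up to conjugation by an element of $\bar T(k_s)$.

\subsection{Forms and torsors}\label{ss:forms}
The group $\bar G$ acts on $G$ by conjugation, and there is an exact sequence $1\to\bar G\to\operatorname{Aut}(G)\to\operatorname{Out}(G)\to1$ in which $\operatorname{Out}(G)$ is finite \'etale and $\operatorname{Out}(G)(k_s)$ embeds in the automorphism group of the Dynkin diagram. The $k$-forms $H$ of $G$ are classified by $H^1(k,\operatorname{Aut}(G))$: an isomorphism $\varphi:G_{k_s}\to H_{k_s}$ gives the cocycle $a_\sigma=\varphi^{-1}\circ{}^\sigma\varphi$, and $H$ is the \emph{twist} of $G$ by its class. The twist by a class in $H^1(k,\bar G)$ or $H^1(k,\bar T)$ means the twist by its image in $H^1(k,\operatorname{Aut}(G))$.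 Twists by classes in $H^1(k,\bar G)$ are the \emph{inner forms} of $G$. Torsors are right torsors under smooth groups, locally trivial for the \'etale topology. Over a field, a torsor $E$ under a group $R$ has the class in $H^1(k,R)$ of the cocycle defined by ${}^\sigma e=e\,a_\sigma$ for any $e\in E(k_s)$.

\subsection{The variety of maximal tori}\label{ss:V}
The functor of maximal tori of $G$ is represented by the smooth, geometrically irreducible variety $V=G/N_G(T_0)$, where $T_0$ is any maximal $k$-torus. Thus $V(F)$ is the set of maximal $F$-tori of $G_F$, and there is a universal maximal torus $\mathcal T\subset G\times V$ whose fiber at $t\in V(F)$ is the torus that $t$ represents. Its dimension is $\dim G-r=|\Phi|$. If $F$ is an infinite field, then $G(F)$ is Zariski dense in $G_F$, because a connected reductive group is unirational.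

\subsection{Spreading out}\label{ss:spread}
Let $Y$ be an integral scheme with function field $K$. Semisimple $K$-groups, and torsors under semisimple groups, extend over a dense open subset of $Y$. Homomorphisms, isomorphisms and closed immersions between generic fibers of finitely presented group schemes, and isomorphisms between generic fibers of torsors, extend with the same property over a dense open subset. Objects over a local ring of $Y$ extend to a neighborhood of the point. The type of the geometric fibers of a semisimple group scheme is locally constant. See \cite[\S 8]{EGA4} and \cite[XIX]{SGA3}.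

We also use the following observation. If $Y$ is normal and $Y'\to Y$ is finite \'etale, then every $K$-point of $Y'$ extends to a section; indeed, the connected components of $Y'$ are normal and integral, and a component with function field $K$ is finite and birational over $Y$, hence isomorphic to $Y$. In particular, if all points of the geometric generic fiber of $Y'$ are $K$-rational, then $Y'$ is a disjoint union of copies of $Y$.

\subsection{Hilbertian fields and torsors on the affine line}\label{ss:quoted}
A field $k$ is \emph{Hilbertian} if for every $P\in k(y_1,\dots,y_N)[X]$ that is irreducible and separable in $X$, the set of $y\in k^N$ such that $P(y,X)$ is defined and irreducible in $k[X]$ is Zariski dense in $\mathbb A^N_k$. A Hilbertian field is infinite (take $P=X$).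

\begin{theorem}[{\cite[Thm.~13.4.2]{FJ}}]\label{thm:hilb}
Infinite finitely generated fields, and the fields $k_0(x_1,\dots,x_n)$ for any field $k_0$ and $n\ge1$, are Hilbertian.
\end{theorem}

\begin{theorem}[\cite{RR}]\label{thm:RR}
Let $R$ be a connected reductive group over a field $k$ and $\pi:\mathbb A^1_k\to\operatorname{Spec}k$ the projection. If $E$ is an $R$-torsor on $\mathbb A^1_k$ that is trivial over $\mathbb A^1_{k_s}$, then $E\cong\pi^*E_0$ for an $R$-torsor $E_0$ over $k$.
\end{theorem}

\section{Tori that remember their roots}\label{sec:rigid}

The genus only provides abstract isomorphisms $f:T\to T'$ between maximal tori of $G$ and $H$. Such an $f$ need not respect the roots: if $T$ is split of rank at least $2$, it has infinitely many automorphisms, and only finitely many preserve $\Phi$. The situation changes when the Galois action on $X(T)$ is large, because $f$ respects that action.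

\begin{lemma}\label{lem:roots}
Let $X$ be a lattice and let $\Phi,\Phi'\subset X$ be the sets of roots of two isomorphic irreducible semisimple root data on $X$. If every element of $W(\Phi)$ maps $\Phi'$ to itself, then $\Phi=\Phi'$.
\end{lemma}

\begin{proof}
We first show that the roots of $\Phi$ and $\Phi'$ have the same lengths for a common invariant inner product. The group $A=\{h\in\mathrm{GL}(X):h\Phi'=\Phi'\}$ is finite, since $\Phi'$ spans $X_{\mathbb Q}$, and it contains $W(\Phi)$ and $W(\Phi')$. Fix an $A$-invariant inner product $(\ ,\ )$ on $X_{\mathbb R}$. By irreducibility it is, up to a scalar, the only $W(\Phi)$-invariant one. Let $g\in\mathrm{GL}(X)$ be an isomorphism of the root data, so that $g\Phi=\Phi'$ and $gW(\Phi)g^{-1}=W(\Phi')$. The form $(x,y)\mapsto(gx,gy)$ is $W(\Phi)$-invariant, so it equals $c\,(x,y)$ with $c>0$. Comparing Gram determinants gives $c^{\operatorname{rk}X}=(\det g)^2=1$. Thus $g$ is an isometry.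

\emph{Simply laced case.} Scale so that all roots of $\Phi$ and $\Phi'$ satisfy $(\alpha,\alpha)=2$; then $\langle x,\alpha^\vee\rangle=(x,\alpha)$ in both systems. Suppose that there is $\alpha'\in\Phi'\setminus\Phi$. For $\alpha\in\Phi$ the number $(\alpha',\alpha)=\langle\alpha',\alpha^\vee\rangle$ is an integer, of absolute value less than $2$ because $\alpha'\ne\pm\alpha$. As $\Phi=-\Phi$ spans $X_{\mathbb R}$, some $\alpha\in\Phi$ has $(\alpha',\alpha)=1$. By hypothesis $\beta=s_\alpha(\alpha')=\alpha'-\alpha$ lies in $\Phi'$. Now $(\alpha',\beta)=2-1=1$, so $\alpha=\alpha'-\beta=s_\beta(\alpha')\in\Phi'$. Since $W(\Phi)$ is transitive on $\Phi$ and preserves $\Phi'$, we get $\Phi\subset\Phi'$, hence $\Phi=\Phi'$ by cardinality, contradicting the choice of $\alpha'$. So $\Phi'\subset\Phi$, and $\Phi'=\Phi$ by cardinality.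

\emph{Non-simply laced case.} Here $A=W(\Phi')$ by Section~\ref{ss:root}. So $W(\Phi)\subset W(\Phi')$, with equality because the orders agree. Every reflection in a Weyl group is the reflection in a root, so $\Phi$ and $\Phi'$ span the same set of lines. Scale so that in both systems short roots have squared length $1$ and long roots $e\in\{2,3\}$. If $\alpha\in\Phi$ and $\alpha'\in\Phi'$ lie on one line, then $\alpha'=q\alpha$ with $q\in\mathbb Q$ and $q^2\in\{1,e,e^{-1}\}$. As $e$ is not a rational square, $q=\pm1$. Hence $\Phi=\Phi'$.
\end{proof}

It is essential that the root data, and not only the root systems, are isomorphic. On $X=\mathbb Z^2$ the sets $\{\pm e_i,\pm e_1\pm e_2\}$ and $\{\pm2e_i,\pm e_1\pm e_2\}$, the roots of $\mathrm{SO}_5$ and of $\mathrm{Sp}_4$, are different root systems of type $B_2$ with the same Weyl group.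

\begin{proposition}\label{prop:rigid}
Let $G$ be a simple group over a field $K$, $H$ a $K$-form of $G$, and $T\subset G$ a maximal $K$-torus such that the image of $\operatorname{Gal}(K_s/K)$ in $\mathrm{GL}(X(T))$ contains $W(G,T)$. Let $f:T\to T'$ be a $K$-isomorphism onto a maximal torus of $H$. Then $f$ extends to an isomorphism $\hat f:G_{K_s}\to H_{K_s}$, and the cocycle $a_\sigma=\hat f^{-1}\circ{}^\sigma\hat f$ has values in $\bar T(K_s)$. Thus $H$ is the twist of $G$ by a class $\eta\in H^1(K,\bar T)$; in particular $H$ is an inner form of $G$.
\end{proposition}

\begin{proof}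
Transport the root datum of $(H,T')$ to $X(T)$ by $f^*$, and let $\Phi'=f^*\Phi(H,T')$. Since $f$ is defined over $K$, the map $f^*$ is Galois equivariant, so the Galois group, and with it $W(G,T)$, preserves $\Phi'$. The two root data are isomorphic because $H$ is a form of $G$. Lemma~\ref{lem:roots} gives $\Phi'=\Phi(G,T)$, and since roots determine coroots, $f^*$ is an isomorphism of root data. The isomorphism theorem gives $\hat f$. As ${}^\sigma f=f$, the isomorphism ${}^\sigma\hat f$ also extends $f$, and the uniqueness statement gives $a_\sigma\in\bar T(K_s)$.
\end{proof}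

\section{The variety of maximal tori}\label{sec:V}

To apply Proposition~\ref{prop:rigid} we need tori with large Galois image. The universal torus has this property over the function field of $V$, and Hilbert irreducibility carries it over to $k$-points once $V$ is known to be rational.

\begin{proposition}\label{prop:rational}
Let $k$ be an infinite field and $G$ a simple group over $k$. Then the variety $V$ of maximal tori of $G$ is $k$-rational of dimension $|\Phi|$.
\end{proposition}

The idea is that a sufficiently general element of the Lie algebra lies in the Lie algebra of exactly one maximal torus, so that $V$ is birational to an affine slice transverse to these subalgebras. For $\mathrm{SL}_{1,Q}$ in characteristic not $2$, the tori correspond to the lines spanned by pure quaternions of nonzero norm, and the slice is an affine chart of the projective plane of lines. The proof works in the adjoint group, because for $\mathrm{SL}_2$ in characteristic $2$ the differential of the root vanishes and the Lie algebra of every maximal torus is the center.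

\begin{proof}
The map $T\mapsto\bar T$ identifies the varieties of maximal tori of $G$ and $\bar G$, so we may assume $G=\bar G$. Let $\mathfrak g=\operatorname{Lie}G$, viewed as an affine space, and let $\mathcal L=\{(\tau,t):t\in\operatorname{Lie}\tau\}\subset V\times\mathfrak g$ be the Lie algebra of the universal torus, a vector bundle of rank $r$ on $V$. Call $(\tau,t)$ \emph{regular} if $d\alpha(t)\ne0$ for all roots $\alpha$ of $\tau$. Each root belongs to a base of the root system, hence to a basis of $X(\tau)=\mathbb Z\Phi$, so $d\alpha\ne0$ in every characteristic. Therefore the regular locus $\mathcal L^{\mathrm{reg}}$ is open, and dense in each fiber.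

\emph{The projection $p:\mathcal L^{\mathrm{reg}}\to\mathfrak g$ is an open immersion.} Let $(\tau,t)$ be a geometric point of $\mathcal L^{\mathrm{reg}}$. In the decomposition $\mathfrak g=\operatorname{Lie}\tau\oplus\bigoplus_\alpha\mathfrak g_\alpha$ the operator $\operatorname{ad}t$ acts on $\mathfrak g_\alpha$ by $d\alpha(t)\neq0$. Hence $[\mathfrak g,t]=\bigoplus_\alpha\mathfrak g_\alpha$ and the centralizer of $t$ in $\mathfrak g$ is $\operatorname{Lie}\tau$. The image of the differential of $p$ at $(\tau,t)$ contains $[\mathfrak g,t]$ (move $(\tau,t)$ by conjugation) and $\operatorname{Lie}\tau$ (move $t$ in the fiber), so it is $\mathfrak g$. Source and target are smooth of dimension $\dim G$, so $p$ is \'etale. The scheme-theoretic centralizer $Z_G(t)$ contains $\tau$ and has Lie algebra $\operatorname{Lie}\tau$; hence it is smooth of dimension $r$ and $\tau=Z_G(t)^\circ$ is determined by $t$. So $p$ is injective on geometric points, and an \'etale radicial morphism is an open immersion \cite[17.9.1]{EGA4}. Let $\mathfrak g^{\mathrm{reg}}$ be the image of $p$ and $q:\mathfrak g^{\mathrm{reg}}\cong\mathcal L^{\mathrm{reg}}\to V$ the projection.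

\emph{The slice.} Let $T_0$ be a maximal $k$-torus. Since $k$ is infinite, the dense open set of regular elements of $\operatorname{Lie}T_0$ has a $k$-point $t_0$. Let $\mathfrak m$ be a $k$-subspace of $\mathfrak g$ complementary to $\operatorname{Lie}T_0$ and $A=t_0+\mathfrak m\cong\mathbb A^{|\Phi|}_k$. On the open neighborhood of $T_0$ in $V$ where $\operatorname{Lie}\tau\to\mathfrak g/\mathfrak m$ is an isomorphism, let $j(\tau)\in\operatorname{Lie}\tau$ be the preimage of the class of $t_0$. This is a morphism to $A$ with $j(T_0)=t_0$, so $(\tau,j(\tau))$ is regular on a smaller open neighborhood $V_1$ of $T_0$. We obtain $j:V_1\to A\cap\mathfrak g^{\mathrm{reg}}$ such that $q\circ j$ is the inclusion $V_1\subset V$. Hence $q|_{A\cap\mathfrak g^{\mathrm{reg}}}$ is dominant, and $j$ is an injective morphism between irreducible varieties of dimension $|\Phi|$, so it is dominant too. On function fields $j^*\circ(q|_A)^*$ is the identity of $k(V)$. Thus the field homomorphism $j^*:k(A)\to k(V)$ is surjective, hence an isomorphism.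
\end{proof}

Section~\ref{sec:quat} shows what is required of the tori: there must be two of them, with independent Galois actions, and the actions must stay large over finitely many finite extensions of $k$ given in advance, which may be inseparable.

\begin{proposition}\label{prop:generic}
Let $k$ be a Hilbertian field, $G$ a simple group over $k$, and $\kappa_1,\dots,\kappa_s$ finite extensions of $k$. There are maximal $k$-tori $T_0,T_1$ of $G$ such that, for every $j$ and every $k$-embedding $k_s\to(\kappa_j)_s$, the image of $\operatorname{Gal}((\kappa_j)_s/\kappa_j)$ in $\mathrm{GL}(X(T_0))\times\mathrm{GL}(X(T_1))$ contains $W(G,T_0)\times W(G,T_1)$.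
\end{proposition}

\begin{proof}
\emph{Reduction to one Galois extension.} Let $\kappa\subset k_s$ be a finite Galois extension of $k$ into which the separable closure of $k$ in each $\kappa_j$ embeds. For an embedding $\iota:k_s\to(\kappa_j)_s$, the image of $\operatorname{Gal}((\kappa_j)_s/\kappa_j)$ in $\operatorname{Gal}(k_s/k)$ is $\operatorname{Gal}(k_s/\iota^{-1}(\kappa_j))$. The field $\iota^{-1}(\kappa_j)$ is separable over $k$ and embeds in $\kappa_j$, so it lies in the normal extension $\kappa$. It suffices to find $T_0,T_1$ for which the image of $\operatorname{Gal}(k_s/\kappa)$ contains the product of the Weyl groups.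

\emph{The generic pair of tori.} Let $R=k(V\times V)$, which is purely transcendental over $k$ by Proposition~\ref{prop:rational}, and let $\mathcal T_0,\mathcal T_1$ be the pullbacks of the universal torus along the two projections. Fix $R_s\supset k_s$ and a finite Galois extension $M/R$ in $R_s$ that contains $\kappa$ and splits the generic fibers of both tori. Put $J=\operatorname{Gal}(M/R)$ and $J'=\operatorname{Gal}(M/\kappa R)$. Let $X_i$ be the character lattice of $\mathcal T_{i,M}$, $\Phi_i\subset X_i$ the roots, $W_i=W(\Phi_i)$, and $\rho:J\to\mathrm{GL}(X_0)\times\mathrm{GL}(X_1)$ the Galois action. We claim that $\rho(J')\supset W_0\times W_1$.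

Let $T_*$ be a maximal torus of $G_{k_s}$, $N_*$ its normalizer and $W=N_*/T_*$, a constant group. The morphism $(G_{k_s}/T_*)^2\to(G_{k_s}/N_*)^2=V^2_{k_s}$ is a $(W\times W)$-torsor with irreducible source. So the function field $E$ of the source is Galois over $k_sR$ of degree $|W|^2$, and we embed it in $R_s$. Let $e$ be the generic point of $(G_{k_s}/T_*)^2$, viewed as an $E$-point. For $\sigma\in\operatorname{Gal}(E/k_sR)$ we have ${}^\sigma e=e\cdot\omega(\sigma)$ with a unique $\omega(\sigma)\in W\times W$. The map $\omega$ is injective because the coordinates of $e$ generate $E$, hence bijective. By Hilbert's Theorem~90 for the split torus $T_*$, the point $e$ lifts to $(g_0,g_1)\in G(E)^2$, and $\mathcal T_{i,E}=g_iT_*g_i^{-1}$. Then ${}^\sigma g_i=g_in_i$, where $(n_0,n_1)\in N_*(E)^2$ represents $\omega(\sigma)$. The characters of $\mathcal T_{i,E}$ are the maps $t\mapsto\chi(g_i^{-1}tg_i)$ with $\chi\in X(T_*)$, and this identification $X_i\cong X(T_*)$ carries $W_i$ to $W$. Since $\chi$ is defined over $k_s$, the element $\sigma$ sends this character to $t\mapsto\chi(n_i^{-1}g_i^{-1}tg_in_i)$, that is, it acts on $X(T_*)\times X(T_*)$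 as $\omega(\sigma)$. Hence the image of $\operatorname{Gal}(R_s/k_sR)$ in $\mathrm{GL}(X_0)\times\mathrm{GL}(X_1)$ is $W_0\times W_1$. Restriction to $M$ maps this Galois group into $J'$ because $\kappa R\subset k_sR$, and the claim follows.

\emph{A model of $M/R$.} Write $R=k(y_1,\dots,y_N)$ and $M=R(\theta)$ with $\theta$ integral over $k[y_1,\dots,y_N]$, and let $P(y,X)\in k[y_1,\dots,y_N][X]$ be the minimal polynomial of $\theta$. Choose a dense open $Y\subset V\times V$ that is identified by $(y_1,\dots,y_N)$ with an affine open subset of $\mathbb A^N_k$ on which the discriminant of $P$ is invertible. Then $Z=\operatorname{Spec}\mathcal O(Y)[X]/(P)$ is integral with function field $M$ and finite \'etale over $Y$. So $Z$ is normal, and it is the normalization of $Y$ in $M$. Consequently $\kappa\subset\mathcal O(Z)$, and $J$ acts on $Z$ over $Y$. A nontrivial automorphism of a connected finite \'etale cover fixes no geometric point, and the degree is $|J|$, so $Z$ is a $J$-torsor over $Y$.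

The tori $\mathcal T_i$ are split by a finite \'etale cover of $Y$: if $T_*$ is defined and split over a finite separable extension $k'/k$, then $(g,t)\mapsto gtg^{-1}$ trivializes $\mathcal T$ over the cover $G_{k'}/T_*\to V$ and identifies its roots with the constant set $\Phi(G,T_*)$. Hence the character sheaf of $\mathcal T_i$ is a disjoint union of finite \'etale $Y$-schemes, one for each orbit of a finite group on a lattice, and the roots form an open and closed subscheme. All characters of the geometric generic fiber are defined over $M$. By the observation in Section~\ref{ss:spread}, the character sheaf becomes constant on $Z$ with value $X_i$; the action of $J$ on its sections over $Z$ is $\rho$, as one sees at the generic point. Since $Z$ is connected, the set of roots is $\Phi_i$ at every point of $Z$, and so the Weyl group is $W_i$ at every point.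

\emph{Specialization.} As $k$ is Hilbertian, there is $y\in Y(k)$ with $P(y,X)$ irreducible. Then $Z_y=\operatorname{Spec}M_y$ with $M_y$ a field, and since $Z_y$ is a $J$-torsor over $k$, the extension $M_y/k$ is Galois with group $J$. The map $\kappa\to\mathcal O(Z)\to M_y$ is $J$-equivariant, so the subgroup of $J$ fixing the image of $\kappa$ in $M_y$ is the subgroup fixing $\kappa\subset M$, namely $J'$. Embed $M_y$ in $k_s$; the image of $\kappa$ is $\kappa$ by normality. The tori $T_i=\mathcal T_{i,y}$ are split by $M_y$, with character lattice $X_i$, Galois action $\rho$ and Weyl group $W_i$. The image of $\operatorname{Gal}(k_s/\kappa)$ is $\rho(J')\supset W_0\times W_1$.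
\end{proof}

\section{Residues}\label{sec:res}

Proposition~\ref{prop:rigid} will present a form over $k(x)$ by a class in $H^1(k(x),\bar T)$ with $\bar T$ a constant torus. We define the obstruction to extending such a class over a closed point of $\mathbb A^1_k$ and compute the group in which it lies.

\subsection{The residue map}\label{ss:resmap}
Let $K=k(x)$, let $L\subset k_s$ be a finite Galois extension of $k$, and $\Gamma=\operatorname{Gal}(L/k)=\operatorname{Gal}(L(x)/K)$. Let $v$ be a closed point of $\mathbb A^1_k$ with local ring $O_v$ and residue field $\kappa_v$. The ring $B_v=O_v\otimes_kL$ is a localization of $L[x]$, hence a principal ideal domain with fraction field $L(x)$, and $\operatorname{Spec}B_v\to\operatorname{Spec}O_v$ is a $\Gamma$-torsor. Its maximal ideals $w$ are the points of the $\Gamma$-torsor $\operatorname{Spec}(\kappa_v\otimes_kL)=\coprod_w\operatorname{Spec}\kappa(w)$ over $\kappa_v$, so they are finite in number and permuted transitively by $\Gamma$. Fix one of them, $w$, with stabilizer $\Gamma_w$. The valuation $\operatorname{ord}_w:L(x)^*\to\mathbb Z$ is $\Gamma_w$-invariant. For a lattice $\Lambda$ with an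 action of $\Gamma$ define
\[
\partial_v:H^q(\Gamma,\Lambda\otimes L(x)^*)\longrightarrow H^q(\Gamma_w,\Lambda)
\]
as restriction to $\Gamma_w$ followed by the map induced by $1\otimes\operatorname{ord}_w$.

\begin{lemma}\label{lem:res}
\begin{itemize}
\item[(a)] $\Gamma_w$ is the image of $\operatorname{Gal}((\kappa_v)_s/\kappa_v)\to\Gamma$ for a suitable $k$-embedding $k_s\to(\kappa_v)_s$.
\item[(b)] The kernel of $\partial_v$ on $H^1(\Gamma,\Lambda\otimes L(x)^*)$ is the image of $H^1(\Gamma,\Lambda\otimes B_v^*)$.
\item[(c)] For an exact sequence $0\to\Lambda'\to\Lambda\to\Lambda''\to0$ of lattices with $\Gamma$-action, the square of connecting homomorphisms and residue maps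
\[
\begin{array}{ccc}
H^1(\Gamma,\Lambda''\otimes L(x)^*)&\longrightarrow&H^2(\Gamma,\Lambda'\otimes L(x)^*)\\[2pt]
\downarrow&&\downarrow\\[2pt]
H^1(\Gamma_w,\Lambda'')&\longrightarrow&H^2(\Gamma_w,\Lambda')
\end{array}
\]
commutes.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The component $\operatorname{Spec}\kappa(w)$ is a $\Gamma_w$-torsor over $\kappa_v$, so $\kappa(w)/\kappa_v$ is Galois with group $\Gamma_w$, and $L\to\kappa(w)$ is $\Gamma_w$-equivariant. Embed $\kappa(w)$ in $(\kappa_v)_s$ over $\kappa_v$ and extend $L\to\kappa(w)\subset(\kappa_v)_s$ to $k_s$. Then $\operatorname{Gal}((\kappa_v)_s/\kappa_v)\to\Gamma$ is the surjection onto $\operatorname{Gal}(\kappa(w)/\kappa_v)=\Gamma_w$ followed by the inclusion.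

(b) Let $D_v$ be the free abelian group on the maximal ideals of $B_v$. Since $B_v$ is a principal ideal domain, the valuations give an exact sequence of $\Gamma$-modules $1\to B_v^*\to L(x)^*\to D_v\to0$, which stays exact after tensoring with the free group $\Lambda$. So the image of $H^1(\Gamma,\Lambda\otimes B_v^*)$ is the kernel of the map to $H^1(\Gamma,\Lambda\otimes D_v)$. By transitivity $\Lambda\otimes D_v$ is induced from the $\Gamma_w$-module $\Lambda$, and the isomorphism $H^1(\Gamma,\Lambda\otimes D_v)\cong H^1(\Gamma_w,\Lambda)$ of Shapiro's lemma is restriction to $\Gamma_w$ followed by projection to the $w$-component. The composite is $\partial_v$.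

(c) The sequence splits as a sequence of abelian groups, so it stays exact after tensoring with $L(x)^*$, and $1\otimes\operatorname{ord}_w$ is a morphism of short exact sequences of $\Gamma_w$-modules. Connecting homomorphisms commute with such morphisms and with restriction.
\end{proof}

If $S$ is a $k$-torus split by $L$ and $\Lambda=X_*(S)$, then $S(L(x))=\Lambda\otimes L(x)^*$ and $S(B_v)=\Lambda\otimes B_v^*$ as $\Gamma$-modules. Moreover $H^1(K,S)=H^1(\Gamma,S(L(x)))$ by the inflation--restriction sequence, since $H^1(L(x),S)=0$ by Hilbert's Theorem~90. So $\partial_v$ is defined on $H^1(K,S)$.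

\subsection{Cohomology of the coweight lattice}\label{ss:coweight}
For $S=\bar T$ the lattice is the coweight lattice $M=X_*(\bar T)$, the dual of $\mathbb Z\Phi$. In type $B_n$, $n\ge1$ (with $B_1=A_1$ and $B_2=C_2$), we use coordinates in which the roots are $\pm e_i$ and $\pm e_i\pm e_j$ ($i\ne j$). Then $M=\mathbb Z^n$ and $W=\operatorname{Aut}(\Phi)$ is the group of signed permutations. Put $p_0=(\frac12,\dots,\frac12)\in M_{\mathbb Q}$.

\begin{lemma}\label{lem:H1}
Let $\Phi$ be an irreducible reduced root system with Weyl group $W$ and coweight lattice $M$, and let $\Delta$ be a finite group acting on $M$ through a subgroup of $\operatorname{Aut}(\Phi)$ that contains $W$. If $\Phi$ is not of type $B_n$, $n\geq 1$, then $H^1(\Delta,M)=0$. If $\Phi$ is of type $B_n$, then $H^1(\Delta,M)=\{0,[c]\}$ has order $2$, where $c(\sigma)=\sigma p_0-p_0$.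
\end{lemma}

\begin{proof}
We have $M_{\mathbb Q}^\Delta\subset M_{\mathbb Q}^W=0$, and $H^1(\Delta,M_{\mathbb Q})=0$ because $\Delta$ is finite. The sequence $0\to M\to M_{\mathbb Q}\to M_{\mathbb Q}/M\to0$ gives
\[
H^1(\Delta,M)\cong(M_{\mathbb Q}/M)^\Delta\subset(M_{\mathbb Q}/M)^W ,
\]
where the class of $p\in M_{\mathbb Q}$ corresponds to the cocycle $\sigma\mapsto\sigma p-p$. Since $s_\alpha p-p=-\alpha(p)\alpha^\vee$, the class of $p$ is fixed by $W$ if and only if $\alpha(p)\langle\beta,\alpha^\vee\rangle\in\mathbb Z$ for all $\alpha,\beta\in\Phi$, that is,
\[
n_\alpha\,\alpha(p)\in\mathbb Z\ \text{ for all }\alpha\in\Phi,\qquad n_\alpha=\gcd\{\langle\beta,\alpha^\vee\rangle:\beta\in\Phi\}.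
\]
As $n_\alpha$ divides $\langle\alpha,\alpha^\vee\rangle=2$, it is $1$ or $2$. If all $n_\alpha$ equal $1$, the condition says $p\in M$, and $H^1(\Delta,M)=0$. Suppose $n_\alpha=2$ and choose a base containing $\alpha$. For a neighbor $\beta$ of $\alpha$ in the Dynkin diagram $\langle\beta,\alpha^\vee\rangle\in\{-1,-2,-3\}$ must be even, so $\beta$ is joined to $\alpha$ by a double bond and $\alpha$ is the shorter root. A connected diagram has at most one double bond. So either $\alpha$ has no neighbor, which is type $A_1$, or $\alpha$ is a short end node attached by a double bond. Among the diagrams $B_n$, $C_n$, $F_4$ with a double bond this happens only for $B_n$, $n\ge2$.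

In type $B_n$ the coroot of $e_i$ is $2e_i$, so $n_{\pm e_i}=2$, while $\langle e_i,(e_i\pm e_j)^\vee\rangle=1$ gives $n_\alpha=1$ for long roots. The conditions read $2p_i\in\mathbb Z$ and $p_i\pm p_j\in\mathbb Z$, so either $p\in M$ or $p\in p_0+M$. Since $\Delta$ acts through $\operatorname{Aut}(\Phi)=W$, the fixed points of $\Delta$ and of $W$ coincide.
\end{proof}

\subsection{Type $B_n$: detecting the residue in the Brauer group}\label{ss:typeB}
In type $B_n$ the residues attached to two tori $T_0,T_1$ live in different groups $H^1(\Gamma_w,M_0)$ and $H^1(\Gamma_w,M_1)$. To compare them we need an invariant of the form that does not depend on the torus, as the Brauer class of $Q'$ in Section~\ref{sec:quat}.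

Let $G$ be of type $B_n$ over $k$. The kernel of the simply connected cover $\tilde G\to\bar G$ is $\mu_2$. In characteristic $2$ this kernel is invisible to Galois cohomology, so we push it out into $\mathbb G_m$: put $\hat G=(\tilde G\times\mathbb G_m)/\mu_2$, with $\mu_2$ embedded diagonally. There is a central extension $1\to\mathbb G_m\to\hat G\to\bar G\to1$, exact on $K_s$-points for any field $K\supset k$ because $\mathbb G_m$ is smooth. It defines $\delta:H^1(K,\bar G)\to H^2(K,\mathbb G_m)=\operatorname{Br}(K)$: lift a cocycle $a_\sigma$ to $\hat a_\sigma\in\hat G(K_s)$ and take the class of $\hat a_\sigma\,{}^\sigma\hat a_\tau\,\hat a_{\sigma\tau}^{-1}$. The map $(g,z)\mapsto z^2$ induces a homomorphism $\lambda:\hat G\to\mathbb G_m$ with kernel $(\tilde G\times\mu_2)/\mu_2=\tilde G$. For $G=\mathrm{SL}_2$ one gets $\hat G=\mathrm{GL}_2$ and $\lambda=\det$.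

Let $T$ be a maximal $k$-torus of $G$ split by $L$, and let $\tilde T\subset\tilde G$ and $\hat T=(\tilde T\times\mathbb G_m)/\mu_2\subset\hat G$ be the preimages of $\bar T$. They are tori split by $L$. The exact sequence of tori $1\to\mathbb G_m\to\hat T\to\bar T\to1$ gives an exact sequence of lattices with $\Gamma$-action
\begin{equation}\label{eq:lattice}
0\to\mathbb Z\to X_*(\hat T)\to M\to0 .
\end{equation}
For $\sigma\in\Gamma$ let $\nu(\sigma)$ be the number of sign changes of the signed permutation by which $\sigma$ acts on $M=\mathbb Z^n$.

\begin{lemma}\label{lem:typeB}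
Let $\Delta\subset\Gamma$ be a subgroup that maps onto $W(G,T)$. The connecting homomorphism $H^1(\Delta,M)\to H^2(\Delta,\mathbb Z)=\operatorname{Hom}(\Delta,\mathbb Q/\mathbb Z)$ of \eqref{eq:lattice} sends $[c]$ to the character $\chi(\sigma)=\frac12\nu(\sigma)\bmod\mathbb Z$.
\end{lemma}

\begin{proof}
Let $b=\frac12\lambda_*:X_*(\hat T)\to\frac12\mathbb Z$. It is $\Gamma$-invariant because $\lambda$ is defined over $k$, and it is the identity on the subgroup $\mathbb Z$ because $\lambda$ is squaring on $\mathbb G_m$. Its kernel is $X_*(\tilde T)$, which maps isomorphically onto the coroot lattice $Q^\vee\subset M$ since $\tilde G$ is simply connected. The lattice $Q^\vee$ is generated by the $2e_i$ and the $\pm e_i\pm e_j$, so it consists of the $a\in\mathbb Z^n$ with $\sum a_i$ even.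

For $a\in M$ with lift $\hat a\in X_*(\hat T)$, the class $b(\hat a)\bmod\mathbb Z$ depends only on $a$. It vanishes if $a\in Q^\vee$, since then $a$ has a lift in $\ker b$. Conversely, if $b(\hat a)\in\mathbb Z$, then $\hat a-b(\hat a)$ is a lift of $a$ in $\ker b$, so $a\in Q^\vee$. As $b$ takes values in $\frac12\mathbb Z$, we get $b(\hat a)\equiv\frac12\sum a_i\pmod{\mathbb Z}$.

Lift $c(\sigma)$ to $\hat c(\sigma)\in X_*(\hat T)$ and put $\beta(\sigma)=b(\hat c(\sigma))$. The connecting homomorphism sends $[c]$ to the class of $z(\sigma,\tau)=\hat c(\sigma)+\sigma\hat c(\tau)-\hat c(\sigma\tau)\in\mathbb Z$. Applying $b$ gives $z(\sigma,\tau)=\beta(\sigma)+\beta(\tau)-\beta(\sigma\tau)$. This is the $2$-cocycle that corresponds to the character $\beta\bmod\mathbb Z$ under the isomorphism $\operatorname{Hom}(\Delta,\mathbb Q/\mathbb Z)\cong H^2(\Delta,\mathbb Z)$ coming from $0\to\mathbb Z\to\mathbb Q\to\mathbb Q/\mathbb Z\to0$. Finally, $\sigma p_0$ has $\nu(\sigma)$ coordinates $-\frac12$ and the others $\frac12$, so $c(\sigma)$ has $\nu(\sigma)$ coordinates $-1$ and the others $0$. Hence $\beta(\sigma)\equiv\frac12\nu(\sigma)$.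
\end{proof}

\section{Descent from $k(x)$ to $k$}\label{sec:descent}

We first put Theorem~\ref{thm:RR} in the form in which it will be applied: it suffices to know that the torsor is trivial at the generic point after a constant separable extension.

\begin{lemma}\label{lem:line}
Let $G$ be a simple group over $k$, $L/k$ a finite separable extension that splits $G$, and $E$ a $\bar G$-torsor on $\mathbb A^1_k$ that is trivial over $L(x)$. Then $E\cong\pi^*E_0$ for a $\bar G$-torsor $E_0$ over $k$.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:RR} it suffices to show that $E_L$ is trivial on $\mathbb A^1_L$. Let $B=T\ltimes N$ be a Borel subgroup of $\bar G_L$, with $T$ a split maximal torus and $N$ the unipotent radical. The quotient $E_L/B$, the twist of the flag variety $\bar G_L/B$ by $E_L$, is projective over $\mathbb A^1_L$ and has an $L(x)$-point. By the valuative criterion this point extends to a section. Pulling back $E_L\to E_L/B$ along it gives a $B$-torsor that induces $E_L$. So it is enough to show that $H^1(\mathbb A^1_L,B)$ is trivial.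

List the positive roots $\alpha_1,\dots,\alpha_s$ in order of nondecreasing height and let $N_j$ be the product of the root subgroups of the $\alpha_i$ with $i>j$. The commutator of two positive root subgroups involves only roots of greater height, so the $N_j$ are closed normal subgroups of $N=N_0$ with $N_{j-1}/N_j\cong\mathbb G_a$. Since $\mathbb A^1_L$ is affine, $H^1(\mathbb A^1_L,\mathbb G_a)=0$. The exact sequences of pointed sets $H^1(\mathbb A^1_L,N_j)\to H^1(\mathbb A^1_L,N_{j-1})\to H^1(\mathbb A^1_L,\mathbb G_a)$ show by descending induction on $j$ that $H^1(\mathbb A^1_L,N)$ is trivial. Also $H^1(\mathbb A^1_L,T)=\operatorname{Pic}(\mathbb A^1_L)^r=0$. The exact sequence $H^1(\mathbb A^1_L,N)\to H^1(\mathbb A^1_L,B)\to H^1(\mathbb A^1_L,T)$ concludes the proof.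
\end{proof}

\begin{proposition}\label{prop:descent}
Let $k$ be a Hilbertian field, $G$ a simple group over $k$, $K=k(x)$, and $H$ a $K$-form of $G_K$ such that for every maximal $k$-torus $T$ of $G$ the torus $T_K$ is $K$-isomorphic to a maximal torus of $H$. Then $H\cong H_0\times_kK$ for an inner $k$-form $H_0$ of $G$.
\end{proposition}

\begin{proof}
The plan is to write $H$ as the twist of $G_K$ by a class $\xi\in H^1(K,\bar G)$, to extend $\xi$ to a $\bar G$-torsor on the whole line, and to apply Lemma~\ref{lem:line}.

\emph{Step 1: the bad points and the tori.} By spreading out, $H$ extends to a semisimple group scheme $\mathcal H$ over a dense open $U\subset\mathbb A^1_k$. Let $S=\mathbb A^1_k\setminus U$, a finite set of closed points. Choose $T_0,T_1$ by Proposition~\ref{prop:generic} for the fields $k$ and $\kappa_v$, $v\in S$; this is the only use of the Hilbertian property. Let $L\subset k_s$ be a finite Galois extension of $k$ that splits both tori, $\Gamma=\operatorname{Gal}(L/k)$, $W_i=W(G,T_i)$ and $M_i=X_*(\bar T_i)$. Since $k_s\cap K=k$, the map $\operatorname{Gal}(K_s/K)\to\operatorname{Gal}(k_s/k)$ is onto, so the image of $\operatorname{Gal}(K_s/K)$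 in $\mathrm{GL}(X(T_i))$ contains $W_i$. By hypothesis there are $K$-isomorphisms $f_i$ of $T_{i,K}$ onto maximal tori of $H$. Proposition~\ref{prop:rigid} gives extensions $\hat f_i$ and classes $\eta_i\in H^1(K,\bar T_i)=H^1(\Gamma,M_i\otimes L(x)^*)$ such that $H$ is the twist of $G_K$ by $\eta_i$. Let $\xi\in H^1(K,\bar G)$ be the image of $\eta_0$.

\emph{Step 2: $\partial_v\eta_0=0$ for all $v\in S$.} Fix $v\in S$ and $w$ as in Section~\ref{ss:resmap}. By Lemma~\ref{lem:res}(a) and the choice of the tori, the image of $\Gamma_w$ in $\mathrm{GL}(X(T_0))\times\mathrm{GL}(X(T_1))$ contains $W_0\times W_1$. In particular $\Gamma_w$ acts on $M_i$ through a subgroup of $\operatorname{Aut}(\Phi)$ containing $W_i$. If $\Phi$ is not of type $B_n$, then $H^1(\Gamma_w,M_0)=0$ by Lemma~\ref{lem:H1}, and there is nothing more to prove.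

Let $\Phi$ be of type $B_n$, $n\geq1$. Then $\operatorname{Aut}(\Phi)=W$, so the Galois action is a surjection $\Gamma_w\to W_0\times W_1$. Let $c_i$, $\nu_i$, $\chi_i$ be the objects of Lemmas~\ref{lem:H1} and~\ref{lem:typeB} for $T=T_i$ and $\Delta=\Gamma_w$. Then $\partial_v\eta_i=\epsilon_i[c_i]$ with $\epsilon_i\in\{0,1\}$. The diagram has no automorphism, so $\operatorname{Aut}(G)=\bar G$, and both $\eta_0$ and $\eta_1$ map to the class of $H$ in $H^1(K,\bar G)$, which is $\xi$. Tensoring \eqref{eq:lattice} for $T_i$ with $L(x)^*$ gives the sequence $1\to L(x)^*\to\hat T_i(L(x))\to\bar T_i(L(x))\to1$; let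
\[
\delta_i:H^1(\Gamma,M_i\otimes L(x)^*)\to H^2(\Gamma,L(x)^*)
\]
be its connecting homomorphism. Represent $\eta_i$ by a cocycle $a_\sigma\in\bar T_i(L(x))$ and lift it to $\hat a_\sigma\in\hat T_i(L(x))\subset\hat G(K_s)$. The cocycle $\hat a_\sigma\,{}^\sigma\hat a_\tau\,\hat a_{\sigma\tau}^{-1}$ represents $\delta_i(\eta_i)$, and its inflation represents $\delta(\xi)$. Inflation $H^2(\Gamma,L(x)^*)\to\operatorname{Br}(K)$ is injective, so $\delta_0(\eta_0)=\delta_1(\eta_1)$. Apply $\partial_v:H^2(\Gamma,L(x)^*)\to H^2(\Gamma_w,\mathbb Z)$, which does not depend on $i$. By Lemma~\ref{lem:res}(c) and Lemma~\ref{lem:typeB},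
\[
\epsilon_0\chi_0=\epsilon_1\chi_1\quad\text{in }\operatorname{Hom}(\Gamma_w,\mathbb Q/\mathbb Z).
\]
Take $\sigma\in\Gamma_w$ mapping to $(s_{e_1},1)\in W_0\times W_1$. Then $\nu_0(\sigma)=1$ and $\nu_1(\sigma)=0$, so $\frac12\epsilon_0=0$ in $\mathbb Q/\mathbb Z$, and $\epsilon_0=0$.

\emph{Step 3: torsors at the points of $S$.} By Step~2 and Lemma~\ref{lem:res}(b), $\eta_0$ is represented by a cocycle of $\Gamma$ with values in $\bar T_0(B_v)\subset\bar G(B_v)$. Galois descent along $\operatorname{Spec}B_v\to\operatorname{Spec}O_v$ turns it into a $\bar G$-torsor $E_v$ over $O_v$ whose generic fiber has class $\xi$.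

\emph{Step 4: a torsor on $U$.} We cannot simply spread out $\xi$: it was defined through $T_0$, which was chosen after $S$, and spreading out could create new bad points. Instead we extract the torsor from $\mathcal H$. Since $U$ is connected, all geometric fibers of $\mathcal H$ have the type of $G$. Hence $I=\operatorname{Isom}(G_U,\mathcal H)$ is a torsor under $\operatorname{Aut}(G)_U$, and $I/\bar G$ is a torsor under $\operatorname{Out}(G)_U$, so it is finite \'etale over $U$ \cite[XXIV, \S 1]{SGA3}. We have ${}^\sigma\hat f_0=\hat f_0\circ a_\sigma$ with $a_\sigma\in\bar T_0(K_s)\subset\bar G(K_s)$, so the image of $\hat f_0\in I(K_s)$ in $I/\bar G$ is Galois invariant and defines a $K$-point. As $U$ is normal, this point extends to a section of $I/\bar G$ over $U$. The preimage of the section in $I$ is a $\bar G$-torsor $E_U$ over $U$. Its generic fiber contains the point $\hat f_0$ and therefore has class $[a_\sigma]=\xi$.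

\emph{Step 5: gluing.} For $v\in S$, extend $E_v$ to an open neighborhood $U_v$ of $v$ with $U_v\cap S=\{v\}$. The generic fibers of $E_v$ and $E_U$ are isomorphic, and an isomorphism extends over the complement of finitely many closed points of $U_v\setminus\{v\}$. Removing these points from $U_v$, we get $\phi_v:E_v\to E_U$, an isomorphism over $U_v\cap U=U_v\setminus\{v\}$. For $v\ne v'$ we have $U_v\cap U_{v'}\subset U$, and we take $\phi_{v'}^{-1}\phi_v$ as transition map there. All transition maps are induced by the identifications with $E_U$, so the cocycle condition holds, and the torsors glue to a $\bar G$-torsor $E$ on $\mathbb A^1_k$ whose generic fiber has class $\xi$.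

\emph{Step 6: conclusion.} The group $G_L$ is split since $T_{0,L}$ is. The restriction of $\xi$ to $L(x)$ comes from $H^1(L(x),\bar T_0)=0$, so $E$ is trivial over $L(x)$. By Lemma~\ref{lem:line}, $E\cong\pi^*E_0$. Let $H_0$ be the twist of $G$ by $E_0$. Then $H_0\times_kK$ is the twist of $G_K$ by $[E_K]=\xi$, which is $H$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

For infinite $k$ the theorem splits into a descent statement, which needs two variables, and a specialization statement, which needs $|\Phi|$ of them. Both use that a dense open subset of an affine space over an infinite field has a rational point. Finite fields are treated separately at the end.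

\subsection{Descent to an infinite field}\label{ss:desc}
The fields $k(x_1,\dots,x_j)$ with $j\ge1$ are Hilbertian, so Proposition~\ref{prop:descent} removes the variables one by one down to $k(x_1)$. The last step is not available, since $k$ need not be Hilbertian (Remark~\ref{rem:real}). It is replaced by a symmetry argument: a group that is defined over both $k(x_1)$ and $k(x_2)$ is defined over $k$.

\begin{proposition}\label{prop:multi}
Let $k$ be an infinite field, $G$ a simple group over $k$, $m\ge2$, $K=k(x_1,\dots,x_m)$, and $H$ a $K$-form of $G_K$ such that every maximal $K$-torus of $G_K$ is $K$-isomorphic to a maximal torus of $H$. Then $H\cong H_0\times_kK$ for a $k$-form $H_0$ of $G$.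
\end{proposition}

\begin{proof}
Put $k_j=k(x_1,\dots,x_j)$. By descending induction on $j$ we construct, for $m\ge j\ge1$, a $k_j$-form $H^{(j)}$ of $G_{k_j}$ with $H\cong H^{(j)}\times_{k_j}K$ and the property
\begin{itemize}
\item[$(P_j)$] every maximal $k_j$-torus of $G_{k_j}$ is $k_j$-isomorphic to a maximal torus of $H^{(j)}$.
\end{itemize}
Take $H^{(m)}=H$. Let $j\ge2$ and suppose that $H^{(j)}$ is constructed. The field $k_{j-1}$ is Hilbertian by Theorem~\ref{thm:hilb}, and $(P_j)$ implies the hypothesis of Proposition~\ref{prop:descent} for $k_j=k_{j-1}(x_j)$. So $H^{(j)}\cong H^{(j-1)}\times k_j$ with $H^{(j-1)}$ a form of $G_{k_{j-1}}$. Let $T$ be a maximal $k_{j-1}$-torus of $G_{k_{j-1}}$. By $(P_j)$ there is a closed embedding of $T\times k_j$ in $H^{(j-1)}\times k_j$. It extends to a closed immersion of constant group schemes over a dense open subset of $\mathbb A^1_{k_{j-1}}$. The fiber at a $k_{j-1}$-point embeds $T$ in $H^{(j-1)}$ as a torus of dimension $r$. This proves $(P_{j-1})$.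

Thus $H\cong H_1\times K$ with $H_1$ a form of $G$ over $k(x_1)$. Reordering the variables, we also get $H\cong H_2\times K$ with $H_2$ a form of $G$ over $k(x_2)$. Extend $H_i$ to a semisimple group scheme $\mathcal H_i$ over a dense open $U_i\subset\mathbb A^1_k$ with coordinate $x_i$. The isomorphism $H_1\times K\cong H_2\times K$ extends to an isomorphism of the pullbacks of $\mathcal H_1$ and $\mathcal H_2$ over an open set $\{g\ne0\}\subset U_1\times U_2\times\mathbb A^{m-2}_k$, with $0\ne g\in k[x_1,\dots,x_m]$. Since $k$ is infinite, there are $u_2,\dots,u_m\in k$ with $g(x_1,u_2,\dots,u_m)\ne0$ in $k[x_1]$. The $k(x_1)$-point $(x_1,u_2,\dots,u_m)$ lies in $\{g\ne0\}$, so $u_2\in U_2(k)$. At this point the pullback of $\mathcal H_1$ has fiber $H_1$, and the pullback of $\mathcal H_2$ has fiber $H_0\times_kk(x_1)$, where $H_0$ is the fiber of $\mathcal H_2$ at $u_2$. Hence $H_1\cong H_0\times_kk(x_1)$ and $H\cong H_0\times_kK$. As $U_2$ is connected, $H_0$ has the type of $G$, so it is a $k$-form of $G$ by the isomorphism theorem.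
\end{proof}

\subsection{From the generic torus to all tori}\label{ss:stable}

\begin{proposition}\label{prop:stable}
Let $k$ be an infinite field, $G$ a simple group over $k$, $H_0$ a $k$-form of $G$, $m\ge|\Phi|$ and $K=k(x_1,\dots,x_m)$. Suppose that every maximal $K$-torus of $G_K$ is $K$-isomorphic to a maximal torus of $H_{0,K}$. Then for every field extension $F/k$, every maximal $F$-torus of $G_F$ is $F$-isomorphic to a maximal torus of $H_{0,F}$.
\end{proposition}

\begin{proof}
Let $V^+=V\times\mathbb A^{m-|\Phi|}_k$. By Proposition~\ref{prop:rational} the field $k(V^+)$ is $k$-isomorphic to $K$. Since $G$ and $H_0$ are defined over $k$, the hypothesis holds with $k(V^+)$ in place of $K$, and we identify the two fields. The generic fiber of the pullback $\mathcal T^+$ of the universal torus to $V^+$ is a maximal $K$-torus of $G_K$, so it has a closed embedding in $H_{0,K}$. This extends to a closed immersion of group schemes $\mathcal T^+_Y\to H_0\times Y$ over a dense open $Y\subset V^+$.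

Let $T$ be a maximal $F$-torus of $G_F$ and $t\in V(F)$ its point. It need not lie under a point of $Y$, but a conjugate of it does. Indeed, the morphism $G_F\times\mathbb A_F^{m-|\Phi|}\to V^+_F$, $(g,a)\mapsto(g\cdot t,a)$, is surjective because maximal tori are conjugate over an algebraically closed field. So the preimage of $Y_F$ is a nonempty open subset. Since $F$ is infinite, $G(F)\times F^{m-|\Phi|}$ is dense and meets it in some $(g,a)$. The fiber of the closed immersion at $(g\cdot t,a)\in Y(F)$ embeds $gTg^{-1}$ in $H_{0,F}$ as a torus of dimension $r$, and $gTg^{-1}\cong T$ over $F$.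
\end{proof}

\subsection{The case of an infinite field}
If $H_0\in\mathcal M(G)$, then $H_{0,K}\in\mathbf{gen}_K(G_K)$ by the definition with $F=K$, so the map of the theorem is well defined. Let $H\in\mathbf{gen}_K(G_K)$. Since $m\ge|\Phi|\ge2$, Proposition~\ref{prop:multi} gives $H\cong H_{0,K}$ with $H_0$ a $k$-form of $G$. The groups $G_K$ and $H_{0,K}$ have the same maximal tori, and $H_0$ is a simple group with the same root system as $G$. So Proposition~\ref{prop:stable} applies both to the pair $(G,H_0)$ and to the pair $(H_0,G)$, and shows that $G_F$ and $H_{0,F}$ have the same maximal tori for every $F/k$. Thus $H_0\in\mathcal M(G)$, and the map is surjective. If $H_{0,K}\cong H'_{0,K}$, the isomorphism extends over a dense open subset of $\mathbb A^m_k$, and its fiber at a $k$-point is an isomorphism $H_0\cong H_0'$. So the map is injective.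

\subsection{The case of a finite field}
Let $k$ be finite. Specialization at $k$-points is no longer available, but now $G$ is quasi-split, and we show directly that both sides of the bijection have one element. By Lang's theorem, $H^1(k,R)$ is trivial for every connected smooth $k$-group $R$, and $G$ has a Borel subgroup defined over $k$.

We recall the Tits index of a semisimple group $H$ over a field $K$. Let $S$ be a maximal split torus, contained in a maximal $K$-torus $T$; let $\Sigma$ be a base of $\Phi(H,T)$ for an ordering compatible with restriction to $S$, and $\Sigma_0\subset\Sigma$ the set of simple roots that are trivial on $S$. The Galois group acts on $\Sigma$ by the $*$-action, preserving $\Sigma_0$. The $K$-rank $\operatorname{rk}_KH=\dim S$ is the number of orbits in $\Sigma\setminus\Sigma_0$, and $H$ is quasi-split if and only if $\Sigma_0=\emptyset$. Hence $H$ is quasi-split if and only if $\operatorname{rk}_KH$ equals the number of all $*$-orbits in $\Sigma$. Inner forms have the same $*$-action, and a quasi-split inner form of a quasi-split group is isomorphic to it.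

Let $H\in\mathbf{gen}_K(G_K)$. The field $K$ is Hilbertian by Theorem~\ref{thm:hilb}, so Proposition~\ref{prop:generic} over $K$ gives a maximal $K$-torus $T$ of $G_K$ whose Galois image contains the Weyl group. It is isomorphic to a maximal torus of $H$, so $H$ is an inner form of $G_K$ by Proposition~\ref{prop:rigid}. Every split torus lies in a maximal $K$-torus, so the $K$-rank is the maximum of the dimensions of the split parts of the maximal $K$-tori. Therefore $\operatorname{rk}_KH=\operatorname{rk}_KG_K$. As $G_K$ is quasi-split, this is the number of $*$-orbits for $G_K$, which is also their number for $H$. So $H$ is quasi-split, and $H\cong G_K$. Thus $\mathbf{gen}_K(G_K)=\{G_K\}$, and $G\in\mathcal M(G)$ by definition.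

It remains to see that $\mathcal M(G)=\{G\}$. Let $H_0\in\mathcal M(G)$. Then $H_{0,K}\in\mathbf{gen}_K(G_K)$, so $H_{0,K}\cong G_K$, and the class of $H_0$ in $H^1(k,\operatorname{Out}(G))$ becomes trivial in $H^1(K,\operatorname{Out}(G))$. The group $\operatorname{Out}(G)$ is finite \'etale, so it has the same points over $k_s$ and $K_s$, and $\operatorname{Gal}(K_s/K)\to\operatorname{Gal}(k_s/k)$ is onto. Hence a cocycle whose inflation has the form $\sigma\mapsto u^{-1}\,{}^\sigma u$ has this form itself, and the class of $H_0$ in $H^1(k,\operatorname{Out}(G))$ is trivial. By the exact sequence $H^1(k,\bar G)\to H^1(k,\operatorname{Aut}(G))\to H^1(k,\operatorname{Out}(G))$ and Lang's theorem, $H_0\cong G$. This completes the proof of Theorem~\ref{thm:main}. \qed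

\begin{thebibliography}{9}

\bibitem{handout}
\emph{Division algebras and algebraic groups:},
\texttt{https://vavilov-memorial.conf-pdmi.ru/2024/files/7/Vavilov2024\_handout.pdf}

\bibitem{EGA4}
EGA IV.

\bibitem{FJ}
Fried and Jarden, \emph{Field Arithmetic}.

\bibitem{RR}
Raghunathan and Ramanathan, \emph{Principal bundles on the affine line}, Proc. Indian Acad. Sci. \textbf{93} (1984), 137--145.

\bibitem{SGA3}
SGA3.

\end{thebibliography}
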